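# Two unary operations inside one binary operation, with limits over finitely many algebras preserved

## 1. Algebras, full embeddings, and limits over finitely many algebras

**Definition 1 (the categories).** For a cardinal $\lambda$ and a positive integer $m$, $\mathrm{Alg}(m\times\lambda)$ is the category whose objects are universal algebras with $\lambda$ operations, each of arity $m$, and whose morphisms are all homomorphisms.

So an object of $\mathrm{Alg}(1\times 2)$ is a set $A$ with two maps $f,g:A\to A$, subject to no equations, and a homomorphism is a map $h$ with $hf=fh$ and $hg=gh$. An object of $\mathrm{Alg}(n\times 1)$ is a set with one $n$-ary operation $\omega$.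

**Example.** Let $C=\{0,1\}$ with $f$ the transposition and $g=\mathrm{id}$. Its endomorphisms are the maps commuting with the transposition: the identity and the transposition. If $1$ is the one-element algebra, a homomorphism $1\to C$ would be an element fixed by $f$ and $g$, so $\mathrm{Hom}(1,C)=\emptyset$. This algebra will return.

**Definition 2 (full embedding).** A functor is *faithful* if it is injective on each hom-set, and *full* if it is surjective on each hom-set. A *full embedding* is a full and faithful functor that is injective on objects.

**Example.** The functor $\mathrm{Alg}(1\times1)\to\mathrm{Alg}(1\times2)$, $(A,f)\mapsto(A,f,\mathrm{id})$, is a full embedding, since every map commutes with identities. The functor $(A,f,g)\mapsto(A,f)$ is not full: on $\{0,1\}$ with $f=\mathrm{id}$ and $g$ the transposition, the constant map $0$ preserves $f$ but not $g$.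

**Definition 3 (limits over finitely many algebras).** A functor *preserves limits over finitely many algebras* if it preserves every limit, existing in its domain, of a diagram $D:J\to\mathcal C$ in which $J$ has finitely many objects. The number of morphisms of $J$ is not restricted. The empty diagram counts, so the terminal object must be preserved, as an empty product.

**Example.** Let a group $\Gamma$, possibly infinite, act on an algebra $A$ by automorphisms. This is a diagram with one object, and its limit is the subalgebra of points fixed by $\Gamma$. So fixed points of arbitrary groups are limits over one algebra. Finite products, equalizers and pullbacks are other examples. A countably infinite product is a limit over countably many algebras, and so is the limit of a sequence $A_0\leftarrow A_1\leftarrow\cdots$.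

Two textbook facts are used throughout.

*Limits of algebras.* The forgetful functor from algebras to sets creates limits. The limit of $D:J\to\mathrm{Alg}(m\times \lambda)$ is
$$L=\Big\{(a_j)\in\prod_j D_j:\ D(u)a_j=a_{j'}\ \text{ for all } u:j\to j'\Big\}$$
with coordinatewise operations. Hence a functor into a category of algebras preserves a limit as soon as its composite with the forgetful functor to sets does.

*Free algebras.* The free algebra of $\mathrm{Alg}(1\times2)$ on one generator is the set $W$ of words in the letters $f,g$, where $f$ and $g$ act by writing the letter on the left. The generator is the empty word, written $1$. For every $a\in A$ there is exactly one homomorphism $W\to A$ with $1\mapsto a$. For example, the word $fg$ goes to $f(g(a))$.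

**Convention on empty algebras.** Empty algebras are allowed. Everything below also holds if they are excluded. Indeed, if the set-based limit of a diagram of nonempty algebras is empty, then no nonempty algebra has a cone to the diagram, so the diagram has no limit among nonempty algebras; if the set-based limit is nonempty, it is the limit there too. The functors constructed below send nonempty algebras to nonempty algebras.

## 2. Can $\mathrm{Alg}(1\times2)$ sit inside $\mathrm{Alg}(n\times1)$ compatibly with finite products?

It is known that there are limit preserving full embeddings $\mathrm{Alg}(1\times\omega)\to\mathrm{Alg}(1\times2)$: countably many unary operations can be compressed to two. The following problem comes from "Limit Preserving Full Embeddings" (http://ftp.gwdg.de/pub/misc/EMIS/journals/TAC/volumes/21/2/21-02.pdf) and asks about compressing to a single operation.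

**Problem.** Is there a full embedding of $\mathrm{Alg}(1\times2)$ into some $\mathrm{Alg}(n\times1)$ that preserves limits over finitely many algebras, or at least products of finitely many algebras?

We want to attach to each algebra $(A,f,g)$ a set with one $n$-ary operation, in such a way that the homomorphisms between the new algebras are exactly those that come from the old ones, and that, for instance, $F(A\times B)=F(A)\times F(B)$. The answer is yes in both versions, and these notes prove the following four statements.

**Theorem 1.** For every $n\ge2$ there is a full embedding $F:\mathrm{Alg}(1\times2)\to\mathrm{Alg}(n\times1)$ preserving all limits over finitely many algebras, in particular all products of finitely many algebras.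

**Theorem 2.** There is no full and faithful functor $\mathrm{Alg}(1\times2)\to\mathrm{Alg}(1\times1)$ at all.

**Theorem 3.** For no finite $n\ge1$ is there a full and faithful functor $\mathrm{Alg}(1\times2)\to\mathrm{Alg}(n\times1)$ preserving limits over countably many algebras. Preservation of finite limits and of limits of sequences $A_0\leftarrow A_1\leftarrow\cdots$ is already impossible.

**Theorem 4.** Let $\Sigma$ be any signature with at most countably many operations, each of arity $\le\omega$. There is a full embedding $\mathrm{Alg}(\Sigma)\to\mathrm{Alg}(2\times1)$ preserving all limits over finitely many algebras.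

So the full embedding of the Problem exists exactly when $n\ge2$, and for limits "finitely many" cannot be relaxed to "countably many". Theorem 3 makes no claim about functors that preserve countable products but not equalizers. The proofs use ZFC only, and do not use the embeddings of $\mathrm{Alg}(1\times\omega)$ mentioned above. We prove Theorem 2 first, because it is the case $n=1$, then Theorems 1, 4 and 3.

## 3. The case $n=1$: a unary operation is an endomorphism

In an algebra with one unary operation, the operation is itself a homomorphism, and a full functor has to account for it.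

**Proof of Theorem 2.** Let $F:\mathrm{Alg}(1\times2)\to\mathrm{Alg}(1\times1)$ be full and faithful.

**Step 1: the operation of $FA$ comes from a natural endomorphism $e$ of the identity functor.** The operation $\omega_X:X\to X$ of an object $X$ of $\mathrm{Alg}(1\times1)$ commutes with itself, so it is an endomorphism of $X$, and it commutes with all homomorphisms. By fullness and faithfulness, $\omega_{FA}=F(e_A)$ for a unique $e_A:A\to A$. For $h:A\to B$ we have $F(h)\,\omega_{FA}=\omega_{FB}\,F(h)$, that is, $F(he_A)=F(e_Bh)$, so $he_A=e_Bh$.

**Step 2: $e$ is the identity.** Let $w=e_W(1)$. The endomorphism of $W$ with $1\mapsto f$ sends each word $v$ to $vf$; naturality of $e$ with respect to it gives $e_W(f)=wf$. Since $e_W$ is a homomorphism, also $e_W(f)=f\,e_W(1)=fw$. So $wf=fw$, and likewise $wg=gw$. If $w$ were nonempty, the first equation would say that its first letter is $f$, the second that it is $g$. So $w$ is empty and $e_W(1)=1$. For $a\in A$ let $k:W\to A$ be the homomorphism with $k(1)=a$. Then $e_A(a)=e_A(k(1))=k(e_W(1))=k(1)=a$.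

**Step 3: contradiction.** Now $\omega_{FA}=\mathrm{id}$ for all $A$, so every map $FA\to FB$ is a homomorphism. Take the algebra $C$ of Section 1. Since $\mathrm{Hom}(1,C)=\emptyset$, fullness says that there is no map $F1\to FC$ at all, which forces $FC=\emptyset$. Then $FC$ has exactly one endomorphism, while $C$ has two, and $F$ is faithful. This is a contradiction. $\blacksquare$

## 4. Finite powers and full sequence spaces: where they stop

Now let $n=2$. To preserve products it is natural to take for $F(A)$ a power of $A$ and for $\omega$ an operation built from $f$, $g$ and rearrangement of coordinates.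

**The square.** Try $F(A)=A\times A$ with $\omega\big((x,y),(x',y')\big)=(f(x),g(y'))$. Let $A=\{0,1\}$ with $f=g$ constant $0$. Then $\omega$ is constant $(0,0)$, so the endomorphisms of $F(A)$ are all $4^3=64$ maps fixing $(0,0)$, whereas $A$ has only $2$ endomorphisms. When $f$ and $g$ forget information, $\omega$ forgets too much to control anything.

**An injective unary part.** This suggests writing
$$\omega(X,Y)=\delta(d(X,Y)),$$
where $d$ takes some coordinates from $X$ and the remaining ones from $Y$, and $\delta$ is a unary operation that uses $f$ and $g$ but is *injective*. Since $d(X,X)=X$, we have $\omega(X,X)=\delta(X)$, so a homomorphism $\varphi$ commutes with $\delta$. Because $\delta$ is injective, one can then cancel it and conclude that $\varphi$ commutes with $d$ as well. One binary operation thus carries two operations, $\delta$ and $d$.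

On a finite power $A^k$ this cannot be done. Each coordinate of a natural map $\delta:A^k\to A^k$ has the form $w(x_j)$ with a word $w$ (look at the free algebra on $k$ generators). On $A=\{0,1\}$ with $f=g=0$ constant, a coordinate with a nonempty word is constantly $0$. So if $f$ or $g$ occurs in $\delta$ at all, $\delta$ takes at most $2^{k-1}$ of the $2^k$ values and is not injective.

**Infinite sequences.** An infinite sequence has room to store a discarded value by shifting. Let $A^\omega$ be the set of all sequences in $A$, and write $x\cdot q=(x,q_0,q_1,\dots)$. Put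
$$F'(A)=A\times A^\omega\times A\times A^\omega,\qquad \delta(x,q,y,r)=(f(x),\ x\cdot r,\ g(y),\ y\cdot q),$$
$$d\big((x,q,y,r),(x',q',y',r')\big)=(x,q,y',r').$$
Now $\delta$ is injective: the second and fourth coordinates of its value return $x,r,y,q$. The two sequences are deliberately crossed over: $r$ moves to where $q$ was and conversely.

This still fails to be full. Let $h,h':A\to B$ be *any* maps with $hf=fh$ and $h'g=gh'$, and put
$$\varphi(x,q,y,r)=\big(h(x),\,v(q),\,h'(y),\,s(r)\big),$$
$$v(q)=(h(q_0),h'(q_1),h(q_2),\dots),\qquad s(r)=(h'(r_0),h(r_1),h'(r_2),\dots).$$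
Clearly $\varphi$ commutes with $d$. Also $v(x\cdot r)=h(x)\cdot s(r)$ and $s(y\cdot q)=h'(y)\cdot v(q)$, so
$$\varphi\delta(x,q,y,r)=\big(h(fx),\,h(x)\cdot s(r),\,h'(gy),\,h'(y)\cdot v(q)\big)=\delta\varphi(x,q,y,r).$$
So $\varphi$ is a homomorphism. For $A=B=C$ we may take $h=\mathrm{id}$ and $h'$ the transposition, and then $\varphi$ is not induced by any single map. The structure sees $f$ through $h$ and $g$ through $h'$, and nothing compares $h$ with $h'$.

The repair is to keep only those sequences that are eventually constant. Then $v(a,a,\dots)=(h(a),h'(a),h(a),\dots)$ must be eventually constant too, and this forces $h=h'$. The price is that infinite limits are lost, but limits over finitely many algebras survive.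

## 5. Eventually constant sequences: proof of Theorem 1

For a set $A$ let $A^{(\omega)}$ be the set of eventually constant sequences in $A$. For $A=(A,f,g)$ let
$$F(A)=A\times A^{(\omega)}\times A\times A^{(\omega)},\qquad \delta(x,q,y,r)=(f(x),\ x\cdot r,\ g(y),\ y\cdot q),$$
$$d\big((x,q,y,r),(x',q',y',r')\big)=(x,q,y',r'),\qquad \omega(X,Y,\dots)=\delta(d(X,Y)),$$
where $\omega$ is $n$-ary and ignores all arguments after the second. For a homomorphism $h$, let $F(h)$ apply $h$ to all entries. It keeps sequences eventually constant and preserves $\delta$ and $d$, hence $\omega$. So $F$ is a functor.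

**Example.** In $F(C)$ let $X=(0,\ 000\dots,\ 1,\ 111\dots)$. Then $\omega(X,X,\dots)=\delta(X)=(1,\ 0111\dots,\ 1,\ 1000\dots)$.

**Step 1: $F$ is faithful and injective on objects.** If $A=\emptyset$, there is only one morphism out of $A$. Otherwise $h$ is read off from the first coordinate of $F(h)$. So $F$ is faithful. Next, $F(A)=\emptyset$ if and only if $A=\emptyset$. If $F(A)\ne\emptyset$, the set $F(A)$ determines the set $A$ (the first coordinates), and $\omega(X,X,\dots)=\delta(X)$ determines $f$ and $g$.

**Step 2: limits over finitely many algebras are preserved.** Let $J$ have finitely many objects, $D:J\to\mathrm{Alg}(1\times2)$, with limit $L$ as in Section 1. It suffices to work with underlying sets. The functor $A\mapsto A$ preserves limits, and products of limit preserving functors preserve limits, so it suffices that $A\mapsto A^{(\omega)}$ sends $L$ to the limit of the sets $D_j^{(\omega)}$. An element of $\lim D_j^{(\omega)}$ is a family of eventually constant sequences $q^j$ with $D(u)q^j_k=q^{j'}_k$ for all $u:j\to j'$ and all $k$. Put $q_k=(q_k^j)_j$; this is an element of $L$. Each $q^j$ is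 constant from some index on, and there are finitely many $j$, so $(q_k)_k$ is constant from the largest of these indices on, and lies in $L^{(\omega)}$. Conversely, each element of $L^{(\omega)}$ gives such a family by taking coordinates. So $F(L)=\lim FD$ canonically.

Finiteness is needed here. For $D_j=\{0,1\}$, $j\in\omega$, let $q^j$ be $1$ at place $j$ and $0$ elsewhere. Each $q^j$ is eventually constant, but the elements $q_k\in\{0,1\}^\omega$ are pairwise distinct, so $(q_k)_k$ is not. Hence this $F$ does not preserve countable products.

**Step 3: a homomorphism commutes with $\delta$ and with $d$.** It remains to prove that $F$ is full. Let $\varphi:F(A)\to F(B)$ be a homomorphism. If $A=\emptyset$, then $F(A)=\emptyset$ and $\varphi$ is the image of the unique morphism $\emptyset\to B$. So let $A\ne\emptyset$. As before, $\delta$ is injective, and $\omega(X,X,\dots)=\delta(X)$ because $d(X,X)=X$. Hence $\varphi\delta=\delta\varphi$. Then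
$$\delta\varphi(d(X,Y))=\varphi(\delta d(X,Y))=\varphi(\omega(X,Y,\dots))=\omega(\varphi X,\varphi Y,\dots)=\delta(d(\varphi X,\varphi Y)),$$
and cancelling the injective $\delta$ gives $\varphi d(X,Y)=d(\varphi X,\varphi Y)$.

**Step 4: $\varphi$ splits into a left half and a right half.** If $X,Y$ agree in the first two coordinates, then $d(X,Y)=Y$, so $\varphi Y=d(\varphi X,\varphi Y)$, which agrees with $\varphi X$ in the first two coordinates. If $X,Y$ agree in the last two coordinates, then $d(X,Y)=X$, so $\varphi X=d(\varphi X,\varphi Y)$ agrees with $\varphi Y$ in the last two. Hence there are functions $u,v,w,s$ with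
$$\varphi(x,q,y,r)=\big(u(x,q),\,v(x,q),\,w(y,r),\,s(y,r)\big).$$

**Step 5: the crossover separates the variables.** Comparing coordinates in $\varphi\delta=\delta\varphi$, we obtain for all $x,y\in A$ and $q,r\in A^{(\omega)}$:
$$u(fx,\,x\cdot r)=f\,u(x,q),\tag{1}$$
$$v(fx,\,x\cdot r)=u(x,q)\cdot s(y,r),\tag{2}$$
$$w(gy,\,y\cdot q)=g\,w(y,r),\tag{3}$$
$$s(gy,\,y\cdot q)=w(y,r)\cdot v(x,q).\tag{4}$$
The left side of (2) involves neither $q$ nor $y$. So $u(x,q)$, the first entry of the right side, does not depend on $q$, and $s(y,r)$, the rest of it, does not depend on $y$. Write $u(x,q)=h(x)$ and $s(y,r)=s(r)$. The left side of (4) involves neither $x$ nor $r$, so likewise $w(y,r)=h'(y)$ and $v(x,q)=v(q)$. Now (2) and (4) read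
$$v(x\cdot r)=h(x)\cdot s(r),\qquad s(y\cdot q)=h'(y)\cdot v(q).\tag{5}$$
Every sequence in $A^{(\omega)}$ is of the form $x\cdot r$ with $r\in A^{(\omega)}$. So (5) gives the entry of index $0$ of $v(q)$ and $s(r)$, and expresses the entry of index $k+1$ of one function through the entry of index $k$ of the other, at the shifted sequence. By induction on the index,
$$v(q)=(h(q_0),h'(q_1),h(q_2),h'(q_3),\dots),\qquad s(r)=(h'(r_0),h(r_1),h'(r_2),\dots).$$

**Step 6: eventual constancy identifies $h$ with $h'$.** For $q=(a,a,\dots)$ the sequence $v(q)=(h(a),h'(a),h(a),\dots)$ lies in $B^{(\omega)}$, so it is eventually constant, and therefore $h(a)=h'(a)$. Thus $h=h'$. By (1), $h(fx)=f(h(x))$; by (3), $h(gy)=g(h(y))$. So $h$ is a homomorphism and $\varphi=F(h)$. $\blacksquare$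

## 6. Countable signatures: proof of Theorem 4

The same scheme works with countably many operations of countable arity, but then infinitely many coordinates have to be isolated by a single $d$. The work is in choosing $d$ so that $\delta$ and $d$ together do this.

**Reduction.** Add dummy variables so that every operation has arity $\omega$; repeat operations, and add a projection as an extra operation if there are none, so that there is one operation for each $i\in\omega$. Homomorphisms and limits do not change: on a nonempty algebra every finite list of arguments extends to an infinite one, and on the empty algebra there is nothing to check. A nullary operation becomes a constant map, and in its presence all algebras are nonempty, so the constant is determined by the map. So each algebra $A$ carries operations $f_i:A^\omega\to A$, $i\in\omega$, and these determine the original algebra.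

**The construction.** Let $C=P\cup Q$ be the disjoint union of $P=\{p_i:i\in\omega\}$ and $Q=\{q_{i,k}:i,k\in\omega\}$. (The two-element algebra of Section 1 plays no role in this section.) The *row* $i$ is $\{q_{i,k}:k\in\omega\}$. Let $F(A)$ be the set of all $X:C\to A$ for which there is an $a\in A$ such that, for every $i$, $X(q_{i,k})=a$ for all large $k$. How large may depend on $i$, but $a$ does not. Define $\tau:Q\to C$ by $\tau(q_{i,0})=p_i$ and $\tau(q_{i,k+1})=q_{i,k}$; it is a bijection. Put
$$\delta(X)(p_i)=f_i\big(X(p_0),X(p_1),\dots\big),\qquad \delta(X)(t)=X(\tau(t))\quad(t\in Q).$$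
On each row, $\delta$ shifts $X$ by one place and stores $X(p_i)$ at $q_{i,0}$, so $\delta$ maps $F(A)$ to $F(A)$; it is injective since $\tau$ is onto. Let
$$S=\{q_{i,0}:i\in\omega\}\cup\{q_{i,i+2}:i\in\omega\},\qquad C_1=P\cup S,\qquad C_2=Q\setminus S.$$
Let $d(X,Y)$ equal $X$ on $C_1$ and $Y$ on $C_2$. Each row meets $S$ in finitely many points, so $d(X,Y)$ has the same eventual values as $Y$ and lies in $F(A)$. Put $\omega(X,Y)=\delta(d(X,Y))$ and $F(h)(X)=h\circ X$.

**Step 1: $F$ is a faithful functor, injective on objects.** $F(h)$ maps $F(A)$ to $F(B)$ and commutes with $d$, and it commutes with $\delta$ because $h$ preserves each $f_i$. For $a\in A$ the constant function $a$ goes to the constant function $h(a)$, so $F$ is faithful. The set $A$ is the set of all values of functions in $F(A)$. The operation determines $\delta(X)=\omega(X,X)$, and this determines the $f_i$: for $(a_j)\in A^\omega$ take $X(p_j)=a_j$ and $X=a_0$ on $Q$.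

**Step 2: limits over finitely many algebras are preserved.** Let $L$ be the limit of $D:J\to\mathrm{Alg}(\Sigma)$, with $J$ having finitely many objects. If $J$ is empty, $L=1$ and $F(1)=1$. Otherwise, let $X^j\in F(D_j)$ be a compatible family, with eventual values $a^j$. Then $X(t)=(X^j(t))_j$ lies in $L$ for each $t\in C$. Since there are finitely many $j$, in each row $X$ is eventually $(a^j)_j$, the same for all rows, and $(a^j)_j\in L$ because it is a value of $X$. So $X\in F(L)$. Conversely, an element of $F(L)$ gives a compatible family by taking coordinates. So $F(L)=\lim FD$.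

**Step 3: autonomous sets and their rules.** We turn to fullness. Let $\varphi:F(A)\to F(B)$ be a homomorphism. The case $A=\emptyset$ is trivial as in Theorem 1, so let $A\ne\emptyset$. Since $\delta$ is injective and $d(X,X)=X$, the argument of Step 3 in Section 5 gives $\varphi\delta=\delta\varphi$ and $\varphi d(X,Y)=d(\varphi X,\varphi Y)$.

Call $M\subseteq C$ *autonomous* if, for $X,Y\in F(A)$, $X|_M=Y|_M$ implies $\varphi(X)|_M=\varphi(Y)|_M$. If $\varphi=F(h)$, every $M$ is autonomous, and we want to show that single points are. Call $M$ *small* if it meets every row in a finite set; for example, $C_1$ is small and $Q$ is not.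

(i) *$C_1$ and $C_2$ are autonomous, and unions of autonomous sets are autonomous.* If $X=Y$ on $C_1$, then $d(X,Y)=Y$, so $\varphi Y=d(\varphi X,\varphi Y)$ agrees with $\varphi X$ on $C_1$. If $X=Y$ on $C_2$, then $d(X,Y)=X$, so $\varphi X=d(\varphi X,\varphi Y)$ agrees with $\varphi Y$ on $C_2$. The statement on unions is immediate.

(ii) *If $M,M'$ are autonomous and $M$ is small, then $M\cap M'$ is autonomous.* Let $X,Y$ agree on $M\cap M'$, and let $Z$ be $X$ on $M$ and $Y$ off $M$. As $M$ is small, $Z$ equals $Y$ far out in each row, so $Z\in F(A)$. Since $Z=X$ on $M$, $\varphi X=\varphi Z$ on $M$. Since $Z=Y$ on $M'$ (on $M\cap M'$ because $X=Y$ there), $\varphi Z=\varphi Y$ on $M'$. So $\varphi X=\varphi Y$ on $M\cap M'$.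

(iii) *If $M\subseteq Q$ is autonomous, so is $\tau(M)$.* If $X,Y$ agree on $\tau(M)$, then $\delta X,\delta Y$ agree on $M$. So $\varphi\delta X=\delta\varphi X$ and $\varphi\delta Y=\delta\varphi Y$ agree on $M$, which says that $\varphi X,\varphi Y$ agree on $\tau(M)$.

**Step 4: $Q$ and the diagonal are autonomous.** We have $\tau(S)=P\cup\{q_{i,i+1}:i\in\omega\}$, and $\tau$ is a bijection onto $C$. So by (iii), $\tau(C_2)=Q\setminus\{q_{i,i+1}:i\in\omega\}$ is autonomous. No $q_{i,i+1}$ lies in $S$, as $i+1\ne0$ and $i+1\ne i+2$. So $C_2\cup\tau(C_2)=Q$, and $Q$ is autonomous by (i). As $C_1$ is small, $S=C_1\cap Q$ is autonomous by (ii). By (iii), $\tau(S)$ is autonomous, and it is small, so $\tau(S)\cap Q=\{q_{i,i+1}:i\in\omega\}$ is autonomous by (ii). Applying $\tau$ once more, $D_0=\{q_{i,i}:i\in\omega\}$ is autonomous.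

**Step 5: single points of $P$ are autonomous.** The diagonal is pushed to the left by $\tau$, and at each push one point reaches the first column, where $S$ cuts it off. Let $D_m=\{q_{i,i-m}:i\ge m\}$, a small set. Suppose $D_m$ is autonomous. Its intersection with $S$ is $\{q_{m,0}\}$, because $i-m=0$ only for $i=m$, and $i-m=i+2$ never. By (ii), $D_m\cap S=\{q_{m,0}\}$ and $D_m\cap C_2=\{q_{i,i-m}:i>m\}$ are autonomous, and by (iii) so is $\tau(D_m\cap C_2)=\{q_{i,i-m-1}:i\ge m+1\}=D_{m+1}$. By induction, starting from $D_0$, all $\{q_{m,0}\}$ are autonomous, and hence so are all $\{p_m\}=\tau(\{q_{m,0}\})$. As every $a\in A$ occurs as $X(p_m)$, there are maps $h_m:A\to B$ with $\varphi(X)(p_m)=h_m(X(p_m))$ for all $X\in F(A)$.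

**Step 6: $\varphi(X)(q_{i,k})=h_i(X(q_{i,k}))$ for all $X$.** We use induction on $k$. Given $X$, let $Y(p_i)=X(q_{i,0})$ and $Y(q_{i,k})=X(q_{i,k+1})$. Then $Y\in F(A)$ and $\delta(Y)|_Q=X|_Q$. As $Q$ is autonomous, $\varphi(X)|_Q=\varphi(\delta Y)|_Q=\delta(\varphi Y)|_Q$. So
$$\varphi(X)(q_{i,0})=\varphi(Y)(p_i)=h_i(Y(p_i))=h_i(X(q_{i,0})),$$
and, using the statement for $k$ and $Y$,
$$\varphi(X)(q_{i,k+1})=\varphi(Y)(q_{i,k})=h_i(Y(q_{i,k}))=h_i(X(q_{i,k+1})).$$

**Step 7: all $h_i$ are equal to one homomorphism.** For the constant function $X=a$, row $i$ of $\varphi(X)$ has the constant value $h_i(a)$. All rows of an element of $F(B)$ have the same eventual value, so $h_i(a)$ does not depend on $i$. So all $h_i$ equal one map $h$, and $\varphi(X)=h\circ X$. Evaluating $\varphi\delta X=\delta\varphi X$ at $p_i$ gives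
$$h\big(f_i(a_0,a_1,\dots)\big)=f_i\big(h(a_0),h(a_1),\dots\big)$$
for all $(a_j)\in A^\omega$, since $X|_P$ is arbitrary. So $h$ is a homomorphism and $\varphi=F(h)$. $\blacksquare$

## 7. Bipointed sets and the flow of coordinates

We turn to Theorem 3. In Section 4 the functor $F'$, with full sequence spaces, preserved all limits but was not full: some coordinates could be treated by $h$ and others by $h'$. We now show that every candidate which preserves finite limits and limits of sequences has this defect. Since a candidate is not given by coordinates, we first need a substitute for "which coordinate of which argument does $\omega$ read".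

Suppose, for the rest of these notes, that $F:\mathrm{Alg}(1\times2)\to\mathrm{Alg}(n\times1)$ is full and faithful and preserves finite limits and limits of sequences indexed by $\omega^{op}$. Finite limits and limits of sequences are limits over countably many algebras, so a contradiction proves both sentences of Theorem 3.

**Definition 4 (bipointed sets).** Let $\mathcal S$ be the category of bipointed sets $(A,c,e)$, where $c=e$ is allowed, with maps preserving $c$ and $e$. Call $A$ *proper* if $c\ne e$, and put $A^\circ=A\setminus\{c,e\}$.

$\mathcal S$ is the full subcategory of $\mathrm{Alg}(1\times2)$ of nonempty algebras with $f$ constant $c$ and $g$ constant $e$, and it is closed under limits: a limit of such algebras contains the families of base points, and its operations are again constant. So $G=F|_{\mathcal S}$ is full and faithful and preserves finite limits and limits of sequences.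

**Example.** $\{c,e,a\}$ is proper, with three endomorphisms, determined by the image of $a$. The one-element bipointed set $1$ is not proper. There is no morphism $1\to\{c,e\}$ when $c\ne e$, because $c=e$ in $1$.

We write $G(A)$ also for the underlying set, and $h_*x=G(h)(x)$. Since $G(h)$ is a homomorphism, $\omega:G(A)^n\to G(A)$ is natural in $A$. We use these consequences of limit preservation.

* *$G$ sends injections to injections.* A map is injective if and only if its kernel pair is trivial, and kernel pairs are pullbacks. For an injection $A'\to A$ we regard $G(A')$ as a subset of $G(A)$.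
* *If $h_*x=h'_*x$, then $x\in G(\mathrm{Eq}(h,h'))$,* because equalizers are preserved. The same holds for joint equalizers of finitely many pairs.
* *$G(A\times B)=G(A)\times G(B)$*, and similarly for all finite products.

**Fact (a).** *If $k_A:A^m\to A$ are morphisms of $\mathcal S$ natural in $A\in\mathcal S$, then $k=\mathrm{id}$ for $m=1$, and for $m=2$ either $k=p_1$ for all $A$ or $k=p_2$ for all $A$.* Let $\Phi=\{x_1,\dots,x_m,c,e\}$ be the free bipointed set on $m$ elements. For $(a_1,\dots,a_m)\in A^m$ there is a morphism $\Phi\to A$ with $x_i\mapsto a_i$, so by naturality $k$ is determined by $k_\Phi(x_1,\dots,x_m)\in\Phi$. If this value is $x_i$, then $k=p_i$. If it is $c$ or $e$, then every $k_A$ is constant, which is impossible for proper $A$, as $k_A$ preserves $c$ and $e$.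

**Fact (b).** *$G(\{c,e,a\})\ne\emptyset$.* The set $\{c,e,a\}$ has distinct endomorphisms, and $G$ is faithful, while an empty algebra has only one endomorphism.

**Coproducts.** For proper $A$ let
$$nA=\{c,e\}\cup\big(\{1,\dots,n\}\times A^\circ\big)$$
be the coproduct of $n$ copies of $A$ in $\mathcal S$, with injections $\iota_s$ (so $\iota_s(a)=(s,a)$ for $a\in A^\circ$) and codiagonal $\nabla:nA\to A$, $(s,a)\mapsto a$. For morphisms $h_s:A\to B$ let $[h_1,\dots,h_n]:nA\to B$ be the morphism with $[h_1,\dots,h_n]\iota_s=h_s$. For $h:A\to B$ between proper sets, $nh:nA\to nB$ sends $(s,a)$ to $(s,h(a))$ if $h(a)\in B^\circ$, and to the base point $h(a)$ otherwise.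

For $x\in G(A)$, $A$ proper, put
$$x^\sharp=\omega(\iota_{1*}x,\dots,\iota_{n*}x)\in G(nA).$$
Naturality of $\omega$, together with $[h_1,\dots,h_n]\iota_s=h_s$ and $(nh)\iota_s=\iota_sh$, gives
$$[h_1,\dots,h_n]_*x^\sharp=\omega(h_{1*}x,\dots,h_{n*}x),\qquad (nh)_*x^\sharp=(h_*x)^\sharp.\tag{6}$$

**Definition 5 (coalgebras).** A *coalgebra* is a triple $(R,r,\rho)$ with $R$ proper, $r\in G(R)$, and $\rho:R\to nR$ a morphism of $\mathcal S$ with $\rho_*r=r^\sharp$. A *morphism* $\alpha:(R',r',\rho')\to(R,r,\rho)$ is a morphism $\alpha:R'\to R$ of $\mathcal S$ with $\alpha_*r'=r$ and $\rho\alpha=(n\alpha)\rho'$. Put $T=\nabla\rho:R\to R$.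

The map $T$ fixes $c$ and $e$. For a morphism $\alpha$ we have $T\alpha=\nabla\rho\alpha=\nabla(n\alpha)\rho'=\alpha\nabla\rho'=\alpha T'$.

Think of the elements of $R$ as coordinates and of $r$ as the generic element. By (6), if $x_s=h_{s*}r$, then $\omega(x_1,\dots,x_n)=\big([h_1,\dots,h_n]\rho\big)_*r$. So $\rho(i)=(s,j)$ says that coordinate $i$ of the result is coordinate $j$ of the $s$-th argument, and $\rho(i)=c$ or $e$ says that coordinate $i$ of the result is a base point. The map $T$ forgets $s$ and remembers where coordinate $i$ is read from.

**Example.** The definition makes sense for any functor $\mathcal S\to\mathrm{Alg}(n\times1)$. Take $F'$ of Section 4, restricted to $\mathcal S$, with $n=2$. Its coordinate positions are $\xi$ (for $x$), $\kappa_k$ (for the entries of the first sequence), $\eta$ (for $y$) and $\sigma_k$ (for the second sequence). Let $R$ consist of these positions and $c,e$, and let $r\in F'(R)$ have each position as its own entry. Then $r^\sharp=\delta(d(\iota_{1*}r,\iota_{2*}r))$ has at $\xi$ the entry $c$ and at $\eta$ the entry $e$, and the others are read off from the two shifted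 sequences. So $\rho_*r=r^\sharp$ for
$$\rho(\xi)=c,\quad \rho(\kappa_0)=(1,\xi),\quad \rho(\kappa_{k+1})=(2,\sigma_k),\quad \rho(\eta)=e,\quad \rho(\sigma_0)=(2,\eta),\quad \rho(\sigma_{k+1})=(1,\kappa_k).$$
The positions that $T$ eventually moves to $c$ are $\xi,\kappa_0,\sigma_1,\kappa_2,\sigma_3,\dots$, and the others, $\eta,\sigma_0,\kappa_1,\sigma_2,\dots$, move to $e$. These are exactly the positions where the homomorphism $\varphi$ of Section 4 applies $h$ and $h'$, respectively.

## 8. Coalgebras above a given element

In general an element $x\in G(A)$ carries no map $A\to nA$ that produces $x^\sharp$. The next lemma enlarges $A$ until there is one. This is where limits of sequences are used.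

**Lemma 1.** Let $A$ be proper, $x\in G(A)$, and let $(R_l,r_l,\rho_{R_l})$ be finitely many (possibly zero) coalgebras with morphisms $\alpha_l:A\to R_l$ of $\mathcal S$ such that $\alpha_{l*}x=r_l$. There are a coalgebra $(R,r,\rho)$ and $\pi:R\to A$ with $\pi_*r=x$ such that all $\alpha_l\pi$ are coalgebra morphisms.

**Step 1: a tower in which each level supplies $\rho$ for the level below.** Put $A_0=A$, $x_0=x$. Given a proper $A_k$ and $x_k\in G(A_k)$, let $\pi_k,\rho_k$ be the projections of $A_k\times nA_k$ to $A_k$ and $nA_k$, and let
$$x_{k+1}=(x_k,x_k^\sharp)\in G(A_k)\times G(nA_k)=G(A_k\times nA_k).$$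
We choose $A_{k+1}\subseteq A_k\times nA_k$ with $x_{k+1}\in G(A_{k+1})$, and write $\pi_k,\rho_k$ also for the restrictions to $A_{k+1}$. Thus $\pi_{k*}x_{k+1}=x_k$ and $\rho_{k*}x_{k+1}=x_k^\sharp$.

For $k=0$, let $A_1$ be the joint equalizer of the pairs $\rho_{R_l}\alpha_l\pi_0,\ (n\alpha_l)\rho_0:A_0\times nA_0\to nR_l$. The first map sends $x_1$ to $\rho_{R_l*}\alpha_{l*}x=\rho_{R_l*}r_l=r_l^\sharp$, and the second sends it to $(n\alpha_l)_*x^\sharp=(\alpha_{l*}x)^\sharp=r_l^\sharp$ by (6). So $x_1\in G(A_1)$. (With zero coalgebras, $A_1=A_0\times nA_0$.)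

For $k\ge1$, let $A_{k+1}$ be the equalizer of $\rho_{k-1}\pi_k,\ (n\pi_{k-1})\rho_k:A_k\times nA_k\to nA_{k-1}$. The first map sends $x_{k+1}$ to $\rho_{k-1*}x_k=x_{k-1}^\sharp$, and the second sends it to $(n\pi_{k-1})_*x_k^\sharp=(\pi_{k-1*}x_k)^\sharp=x_{k-1}^\sharp$. So $x_{k+1}\in G(A_{k+1})$.

All $A_k$ are proper, since $A_{k+1}$ contains the distinct base points $(c,c)$ and $(e,e)$.

**Step 2: the limit of the tower.** Let $R=\lim A_k$ along the maps $\pi_k:A_{k+1}\to A_k$, with projections $\lambda_k:R\to A_k$. It is proper. Since $G$ preserves this limit, $r=(x_k)_k\in\lim G(A_k)=G(R)$ is defined, and $\lambda_{k*}r=x_k$. For $k\ge1$ the maps $\rho_k\lambda_{k+1}:R\to nA_k$ satisfy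
$$(n\pi_{k-1})\rho_k\lambda_{k+1}=\rho_{k-1}\pi_k\lambda_{k+1}=\rho_{k-1}\lambda_k.$$
So they form a cone over the sequence of the $nA_k$ with transition maps $n\pi_{k-1}$.

**Step 3: $nR$ is the limit of the $nA_k$.** We claim that the map $nR\to\lim nA_k$ with components $n\lambda_k$ is bijective.

*Injectivity.* Let $a=(a_k)\in R^\circ$. If some $a_k$ is a base point, then all earlier entries are the base point of the same name. So if infinitely many $a_k$ were base points, all $a_k$ would be $c$ or all would be $e$, and $a$ would be a base point. Hence $a_k\in A_k^\circ$ for all large $k$, and $(s,a)$ goes to a thread that equals $(s,a_k)$ for all large $k$. This thread determines $s$ and $a$, and differs from the threads of base points; the threads of $c$ and $e$ differ because $c\ne e$.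

*Surjectivity.* Let $(y_k)$ be a thread. If all $y_k$ are base points, they are all $c$ or all $e$, since transition maps preserve base points and $c\ne e$. The thread is then the image of $c$ or $e$. Otherwise some $y_m$ is not a base point. Then for all $k\ge m$, $y_k$ is not a base point, say $y_k=(s_k,a_k)$, and $(n\pi_k)(y_{k+1})=y_k$ says $s_{k+1}=s_k$ and $\pi_ka_{k+1}=a_k$. So $s_k=s$ is constant for $k\ge m$, and the $a_k$, $k\ge m$, determine an element $a\in R$, which is in $R^\circ$ because $a_m$ is not a base point. The image of $(s,a)$ agrees with $(y_k)$ for $k\ge m$, hence everywhere.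

**Step 4: the coalgebra structure.** By Steps 2 and 3 there is $\rho:R\to nR$ with
$$(n\lambda_k)\rho=\rho_k\lambda_{k+1}\quad\text{for all }k.$$
As $G$ preserves limits of sequences, $G(nR)=\lim G(nA_k)$, so equality in $G(nR)$ may be tested after each $(n\lambda_k)_*$. Now
$$(n\lambda_k)_*\rho_*r=\rho_{k*}\lambda_{k+1*}r=\rho_{k*}x_{k+1}=x_k^\sharp=(\lambda_{k*}r)^\sharp=(n\lambda_k)_*r^\sharp$$
by (6). So $\rho_*r=r^\sharp$, and $(R,r,\rho)$ is a coalgebra. Put $\pi=\lambda_0$. Then $\pi_*r=x$ and $(\alpha_l\pi)_*r=\alpha_{l*}x=r_l$. Since $A_1$ equalizes the pairs chosen for $k=0$,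
$$\rho_{R_l}\alpha_l\lambda_0=\rho_{R_l}\alpha_l\pi_0\lambda_1=(n\alpha_l)\rho_0\lambda_1=(n\alpha_l)(n\lambda_0)\rho=\big(n(\alpha_l\pi)\big)\rho.$$
So $\alpha_l\pi$ is a coalgebra morphism. $\square$

## 9. Homomorphisms that use two maps at once

Lemma 2 reproduces the unwanted homomorphism of Section 4 for the unknown $G$. A set $V$ of coordinates with $T^{-1}(V)=V$ is never mixed with its complement by $\omega$, so one may apply $h$ on $V$ and $h'$ off $V$.

**Lemma 2.** Let $(R_0,r_0,\rho_0)$ be a coalgebra, $T_0=\nabla\rho_0$, and $V\subseteq R_0$ with $T_0^{-1}(V)=V$. Let $h,h':A\to B$ be maps of sets between objects of $\mathcal S$ such that for each base point $b\in\{c,e\}$: $h(b_A)=b_B$ if $b\in V$, and $h'(b_A)=b_B$ if $b\notin V$. For $x\in G(A)$ choose a coalgebra $(R,r,\rho)$, a coalgebra morphism $\alpha:R\to R_0$, and a morphism $\pi:R\to A$ with $\pi_*r=x$. Let $\theta:R\to B$ be $h\pi$ on $\alpha^{-1}(V)$ and $h'\pi$ off it. Then $\varphi(x)=\theta_*r$ is well defined, and $\varphi:G(A)\to G(B)$ is a homomorphism.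

**Step 1: $\theta$ is a morphism, and data exist.** Since $\alpha$ and $\pi$ preserve base points, $\theta(b_R)$ is $h(b_A)$ if $b\in V$ and $h'(b_A)$ if $b\notin V$; by hypothesis it is $b_B$. So $\theta$ is in $\mathcal S$. For existence, apply Lemma 1 to the proper set $R_0\times A$, the element $(r_0,x)$, and the projection to the coalgebra $R_0$. Composing the resulting map $R\to R_0\times A$ with the two projections gives $\alpha$ and $\pi$.

**Step 2: $\varphi(x)$ does not depend on the data.** Let $(R_i,r_i,\rho_i,\alpha_i,\pi_i)$, $i=1,2$, be two choices, with $\theta_1,\theta_2$. Let $A'\subseteq R_1\times R_2$ be the joint equalizer of the pair $\alpha_1p_1,\alpha_2p_2$ and the pair $\pi_1p_1,\pi_2p_2$. It is proper. Since $\alpha_{i*}r_i=r_0$ and $\pi_{i*}r_i=x$, we have $(r_1,r_2)\in G(A')$. Lemma 1, applied to $A'$, this element, and the projections to $R_1$ and $R_2$, gives a coalgebra $(R,r,\rho)$ with coalgebra morphisms $\beta_i:R\to R_i$ such that $\alpha_1\beta_1=\alpha_2\beta_2$ and $\pi_1\beta_1=\pi_2\beta_2$. The value of $\theta_i\beta_i$ at $j$ depends only on whether $\alpha_i\beta_i(j)\in V$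 and on $\pi_i\beta_i(j)$. So $\theta_1\beta_1=\theta_2\beta_2$, and
$$\theta_{1*}r_1=(\theta_1\beta_1)_*r=(\theta_2\beta_2)_*r=\theta_{2*}r_2.$$

**Step 3: $\varphi$ is a homomorphism.** Let $x_1,\dots,x_n\in G(A)$. Lemma 1, for $R_0\times A^n$, $(r_0,x_1,\dots,x_n)$ and the projection to $R_0$, gives a coalgebra $(R,r,\rho)$, a coalgebra morphism $\alpha:R\to R_0$, and $\pi_s:R\to A$ with $\pi_{s*}r=x_s$. Let $\theta_s$ be defined from $\alpha$ and $\pi_s$, so $\varphi(x_s)=\theta_{s*}r$. Put $\pi=[\pi_1,\dots,\pi_n]\rho$. Since $\rho_*r=r^\sharp$, (6) gives $\pi_*r=\omega(x_1,\dots,x_n)$. So if $\theta$ is defined from $\alpha$ and $\pi$, then $\varphi(\omega(x_1,\dots,x_n))=\theta_*r$. Also by (6),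
$$\omega(\varphi x_1,\dots,\varphi x_n)=[\theta_1,\dots,\theta_n]_*r^\sharp=\big([\theta_1,\dots,\theta_n]\rho\big)_*r.$$
So it suffices that $\theta=[\theta_1,\dots,\theta_n]\rho$.

Put $V_R=\alpha^{-1}(V)$. As $\alpha T=T_0\alpha$, we have $T^{-1}(V_R)=\alpha^{-1}(T_0^{-1}(V))=V_R$. Let $i\in R$.

If $\rho(i)=(s,j)$, then $T(i)=j$, so $i\in V_R$ if and only if $j\in V_R$. As $\pi(i)=\pi_s(j)$, we get $\theta(i)=\theta_s(j)$, which is the value of $[\theta_1,\dots,\theta_n]\rho$ at $i$.

If $\rho(i)=b$ is a base point, then $T(i)=b$ and $\pi(i)=b$, and $i\in V_R$ if and only if $b\in V_R$, that is, if and only if $b\in V$. So $\theta(i)$ equals $h(b_A)$ if $b\in V$ and $h'(b_A)$ if $b\notin V$; in both cases it is $b_B$, and so is the value of $[\theta_1,\dots,\theta_n]\rho$ at $i$. $\square$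

**What fullness says about $\varphi$.** By fullness, $\varphi=G(k)$ for a morphism $k:A\to B$ of $\mathcal S$. Now let $h_A,h'_A:A^m\to A$ be two families of maps, natural in $A\in\mathcal S$, each satisfying the hypothesis of Lemma 2 for the same $V$. The resulting $\varphi_A:G(A^m)\to G(A)$ are natural: for $u:A\to A'$ and $x\in G(A^m)$ with data $(R,r,\rho,\alpha,\pi)$ and map $\theta$, the element $(u^m)_*x$ has the data $(R,r,\rho,\alpha,u^m\pi)$, for which the new map is $u\theta$, because $h_{A'}u^m=uh_A$ and $h'_{A'}u^m=uh'_A$. So $\varphi_{A'}\big((u^m)_*x\big)=u_*\varphi_A(x)$. Writing $\varphi_A=G(k_A)$, faithfulness shows that $k_A:A^m\to A$ is natural in $A$, and Fact (a) applies to it.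

## 10. A fixed point that cannot exist: end of the proof of Theorem 3

We apply Lemma 2 twice. Each application shrinks the set of coordinates on which $r$ lives, until only $\{c,e\}$ is left.

**Step A: separate the coordinates that flow to $c$ from the others.** By Fact (b) and Lemma 1 (with zero coalgebras) there is a coalgebra $(R_0,r_0,\rho_0)$. Let
$$V=\{i\in R_0:\ T_0^k(i)=c\text{ for some }k\ge0\}.$$
Then $T_0^{-1}(V)=V$ (for $i=c$ use $T_0(c)=c$), $c\in V$, and $e\notin V$ since $T_0(e)=e\ne c$. Apply Lemma 2 with $h=p_1$ and $h'=p_2:A^2\to A$. Both preserve both base points and are natural. So $\varphi_A=G(k_A)$, with $k=p_1$ for all $A$, or $k=p_2$ for all $A$, by Fact (a).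

Take $A=2R_0$, the coproduct of two copies of $R_0$ with injections $\iota_1,\iota_2$, and let $x=(\iota_1,\iota_2)_*r_0\in G(A^2)$, with data $(R_0,r_0,\rho_0,\mathrm{id},(\iota_1,\iota_2))$. Then $\theta$ is $\iota_1$ on $V$ and $\iota_2$ off $V$. Since $\theta_*r_0=\varphi_A(x)=k_*x$, we get $\theta_*r_0=\iota_{1*}r_0$ or $\theta_*r_0=\iota_{2*}r_0$. Hence $r_0\in G(R_1)$, where $R_1$ is the equalizer of $\theta$ with $\iota_1$ or $\iota_2$. As $\iota_1$ and $\iota_2$ agree exactly at $c$ and $e$,
$$R_1=V\cup\{e\}\ \text{ in the first case},\qquad R_1=(R_0\setminus V)\cup\{c\}\ \text{ in the second.}$$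

**Step B: restrict the coalgebra to $R_1$.** Since $T_0^{-1}(V)=V$, both $V$ and $R_0\setminus V$ are closed under $T_0$, and so is $R_1$. If $i\in R_1$ and $\rho_0(i)=(s,j)$, then $j=T_0(i)\in R_1$. So $\rho_0$ restricts to $\rho_1:R_1\to nR_1$. Let $r_1$ be $r_0$ as an element of $G(R_1)$, and $\mathrm{in}:R_1\to R_0$ the inclusion. Then
$$(n\,\mathrm{in})_*\rho_{1*}r_1=\rho_{0*}r_0=r_0^\sharp=(n\,\mathrm{in})_*r_1^\sharp,$$
and $(n\,\mathrm{in})_*$ is injective because $n\,\mathrm{in}$ is. So $\rho_{1*}r_1=r_1^\sharp$, and $(R_1,r_1,\rho_1)$ is a coalgebra. Let $T_1=\nabla\rho_1$. Let $b=e$, $\bar b=c$ in the first case, and $b=c$, $\bar b=e$ in the second. Then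
$$T_1^{-1}(b)=\{b\}.$$
Indeed, in the first case the elements of $R_1$ other than $e$ lie in $V$, and $T_0$ keeps them in $V\not\ni e$. In the second case the elements other than $c$ lie outside $V$, and $T_0$ keeps them outside $V\ni c$.

**Step C: shrink to $\{c,e\}$.** Let $V_1=R_1\setminus\{b\}$; by Step B, $T_1^{-1}(V_1)=V_1$. Apply Lemma 2 to $R_1$ and $V_1$ with $m=1$, $h_A:A\to A$ constant with value $\bar b_A$, and $h'_A=\mathrm{id}$. The hypotheses hold: $\bar b\in V_1$ and $h_A(\bar b_A)=\bar b_A$; $b\notin V_1$ and $h'_A(b_A)=b_A$. Note that $h_A$ need not preserve $b$; this is why $b$ had to be separated from the rest. Both families are natural, as morphisms of $\mathcal S$ preserve $\bar b$. So $\varphi_A=G(k_A)$ with $k=\mathrm{id}$, by Fact (a). For $A=R_1$, the element $r_1$, and the data $(R_1,r_1,\rho_1,\mathrm{id},\mathrm{id})$, the map $\theta$ has $\theta(b)=b$ and $\theta=\bar b$ elsewhere, and we get $\theta_*r_1=\varphi(r_1)=r_1$. So $r_1\in G(\mathrm{Eq}(\theta,\mathrm{id}))=G(J)$, where $J=\{c,e\}$.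

**Step D: a fixed point of $\omega$, and the contradiction.** Let $\mathrm{inc}:J\to R_1$ be the inclusion and $z\in G(J)$ the element with $\mathrm{inc}_*z=r_1$. By (6) with all $h_s=\mathrm{id}$, and since $T_1\circ\mathrm{inc}=\mathrm{inc}$,
$$\mathrm{inc}_*\,\omega(z,\dots,z)=\omega(r_1,\dots,r_1)=\nabla_*r_1^\sharp=\nabla_*\rho_{1*}r_1=(T_1)_*r_1=(T_1)_*\mathrm{inc}_*z=\mathrm{inc}_*z.$$
As $\mathrm{inc}_*$ is injective, $\omega(z,\dots,z)=z$. So $z$ gives a homomorphism from the one-element algebra of $\mathrm{Alg}(n\times1)$ to $G(J)$. Terminal objects are preserved, so the one-element algebra is $G(1)$, and by fullness there is a morphism $1\to J$ in $\mathcal S$. But $c=e$ in $1$, while $c\ne e$ in $J$. This contradiction proves Theorem 3. $\blacksquare$
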